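# Type III factors with isomorphic countable traces $M_X$

Conventions. All homomorphisms between unital algebras are unital, $\cong$ means $*$-isomorphism of $C^*$-algebras, $[a,b]=ab-ba$, $e_{ij}$ are matrix units of $M_m(\mathbb C)$, and $\epsilon_1,\dots,\epsilon_m$ is the standard basis of $\mathbb C^m$. We write $\mathfrak c=2^{\aleph_0}$.

## Factors, types, and the Powers factors

**Definition (separably acting factor).** A von Neumann algebra $M$ is a factor if $M\cap M'=\mathbb C1$. It is separably acting if it acts on a separable Hilbert space; equivalently, its predual $M_*$ is separable.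

For example $M_n(\mathbb C)$ and $B(\ell^2)$ are separably acting factors. An infinite-dimensional von Neumann algebra is never separable in norm.

A von Neumann algebra with separable predual has a faithful normal state $\varphi$. Put $\|x\|_\varphi=\varphi(x^*x)^{1/2}$. A fact we use constantly: *if $(x_n)$ is bounded and $\|x_n\|_\varphi\to0$, then $x_n\to0$ strongly.* In the GNS representation of $\varphi$ with vector $\xi$ we have $x_n\xi\to0$, hence $x_nx'\xi=x'x_n\xi\to0$ for $x'$ in the commutant, and the vectors $x'\xi$ are dense because $\xi$ is separating. On bounded sets, strong convergence does not depend on the faithful normal representation.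

**Definition (types).** Projections $p,q\in M$ are equivalent, $p\sim q$, if $p=v^*v$ and $q=vv^*$ for some $v\in M$. A projection is finite if it is not equivalent to a proper subprojection. A factor is of type I if it has a minimal projection. If it has none, it is of type $\mathrm{II}_1$ if $1$ is finite, of type $\mathrm{II}_\infty$ if $1$ is infinite but some nonzero projection is finite, and of type III if no nonzero projection is finite.

In a type III factor $N$ with separable predual any two nonzero projections are equivalent. Three consequences: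

* (T1) Every projection $q\ne0$ has the form $q=vv^*$ with $v\in N$ an isometry.
* (T2) There are isometries $s_i\in N$ ($i\ge1$) with $\sum_is_is_i^*=1$ strongly, and isometries $r_1,r_2\in N$ with $r_1r_1^*+r_2r_2^*=1$. Indeed, write $1$ as a sum of infinitely many (respectively two) orthogonal nonzero projections and use (T1).
* (T3) Below every projection $E\neq0$ there are nonzero projections decreasing strongly to $0$: as $N$ has no minimal projection, $E=\sum_iq_i$ with infinitely many nonzero orthogonal $q_i$; take the tails.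

**Example (Powers factors).** Let $0<\lambda<1$ and let $\varphi_\lambda$ be the infinite product of the states $\mathrm{Tr}(h\,\cdot)$ on $M_2(\mathbb C)$, $h=\frac1{1+\lambda}\mathrm{diag}(1,\lambda)$. The Powers factor $R_\lambda$ is generated, in the GNS representation of $\varphi_\lambda$, by the increasing matrix algebras $N_n=M_2^{\otimes n}$, and $\varphi_\lambda$ is a faithful normal product state on it. By Powers (Ann. of Math. 86 (1967)) the $R_\lambda$, $0<\lambda<1$, are pairwise non-isomorphic type III factors.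

## Elementary submodels of $H_{\mathfrak c^+}$ and the algebra $M_X$

**Definition ($H_\theta$, elementary submodel).** For an infinite cardinal $\theta$, $H_\theta$ is the set of all sets whose transitive closure has cardinality $<\theta$. A set $X\subseteq H_\theta$ is an elementary submodel if $(X,\in)\prec(H_\theta,\in)$: a first-order formula with parameters from $X$ is true in $X$ if and only if it is true in $H_\theta$.

We only use $\theta=\mathfrak c^+$. For example $\mathbb R\in H_{\mathfrak c^+}$, and every separably acting von Neumann algebra, realized on a subspace of $\ell^2$, belongs to $H_{\mathfrak c^+}$, since it has at most $\mathfrak c$ elements, each coded by a set of size at most $\mathfrak c$. An algebra $M\in X$ is understood with its operations and norm. If $M,N\in H_{\mathfrak c^+}$, then all subsets of $M$ and $N$ and all functions between such sets lie in $H_{\mathfrak c^+}$. Hence a statement that quantifies only over such objects is true if and only if it is true in $H_{\mathfrak c^+}$. We use three rules for $X\prec H_{\mathfrak c^+}$.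

* (X1) If a statement $\exists x\,\Psi(x,p)$ is true in $H_{\mathfrak c^+}$ and $p\in X$, then some $x\in X$ satisfies $\Psi(x,p)$ in $H_{\mathfrak c^+}$. In particular, objects uniquely definable from elements of $X$ lie in $X$; so natural and rational numbers do, and finite subsets of $X$ are elements of $X$.
* (X2) If $S\in X$ is countable, then $S\subseteq X$. For $S\neq\emptyset$, (X1) gives a surjection $f:\mathbb N\to S$ in $X$, and each $f(n)$ is definable from $f$ and $n$.
* (X3) (Löwenheim–Skolem) Every countable subset of $H_{\mathfrak c^+}$ is contained in a countable $X\prec H_{\mathfrak c^+}$.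

So if $X$ is countable, $X\cap\mathbb R$ is a countable field containing $\mathbb Q$, and $\mathbb R\in X$ although $\mathbb R\not\subseteq X$.

**Definition ($M_X$).** If $X\prec H_{\mathfrak c^+}$ is countable and $M\in X$ is a $C^*$-algebra, $M_X$ is the norm closure of $M\cap X$ in $M$.

By (X1), $M\cap X$ is closed under sums, products, adjoints and multiplication by $\mathbb Q(i)$, so $M_X$ is a separable $C^*$-subalgebra of $M$.

**Examples.** If $\dim M<\infty$, then $X$ contains a basis of $M$, hence its $\mathbb Q(i)$-span, and $M_X=M$. If $M=B(\ell^2)$, the matrix units are definable and lie in $X$. So $M_X$ contains all compact operators; it also contains the unilateral shift, but being separable it is not all of $B(\ell^2)$.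

If $A\in X$ is a separable $C^*$-subalgebra of $M$, then by (X1) some countable dense subset of $A$ is an element of $X$, by (X2) it is a subset of $X$, and so $A\subseteq M_X$.

## Completely positive maps and the condition (S)

A linear map $\alpha$ between $C^*$-algebras is completely positive if all $\alpha\otimes\mathrm{id}_{M_m}$ are positive; c.c.p. means contractive and completely positive. For instance $x\mapsto w^*xw$ is c.c.p. if $w$ is an isometry. Textbook facts: for c.c.p. $\theta:A\to B(H)$ with $A$ unital, Stinespring's theorem gives $\theta=V^*\pi(\cdot)V$ with $\pi$ a representation and $\|V\|\le1$; the Kadison–Schwarz inequality says $\theta(d)^*\theta(d)\le\theta(d^*d)$; and if $\beta:M_m(\mathbb C)\to N$ is completely positive, then $[\beta(e_{ij})]_{ij}\ge0$ in $M_m(N)$.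

**Definition (condition (S)).** A von Neumann algebra $N$ satisfies (S) if for every separable $C^*$-subalgebra $B\subseteq N$ there are c.c.p. maps $\alpha_n:N\to M_{m_n}(\mathbb C)$, $\beta_n:M_{m_n}(\mathbb C)\to N$ such that $\theta_n=\beta_n\alpha_n$ satisfies $\theta_n(d)\to d$ $\sigma$-weakly for all $d\in B$.

**Example 1 (dyadic averages).** $L^\infty[0,1]$ satisfies (S): take the conditional expectation $\theta_n$ onto functions constant on the dyadic intervals of length $2^{-n}$, factored through the diagonal of $M_{2^n}(\mathbb C)$. It converges in $L^2$, boundedly. It does not converge in norm. For $d=1_{[0,1/3]}$ the difference $z_n=\theta_n(d)-d$ lives on the dyadic interval containing $1/3$, where $\theta_n(d)$ equals the relative position of $1/3$. This is the fractional part of $2^n/3$, namely $\frac13$ or $\frac23$, and so $\|z_n\|=\frac23$ for all $n$. But if $y_m$ is the indicator of the complement of $[\frac13-2^{-m},\frac13+2^{-m}]$, then $z_ny_m=0$ for $n\ge m$. This will guide us later.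

**Example 2 (Powers factors).** Let $N=R_\lambda$, $\varphi=\varphi_\lambda$, and let $E_n=\mathrm{id}\otimes\varphi:N=N_n\,\bar\otimes\,(N_n'\cap N)\to N_n$ be the slice map, a $\varphi$-preserving conditional expectation. By Kadison–Schwarz $\|E_n(x)\|_\varphi^2\le\varphi(E_n(x^*x))=\|x\|_\varphi^2$. Moreover $E_n(y)=y$ eventually for $y\in\bigcup_kN_k$, which is $\|\cdot\|_\varphi$-dense in $N$ by Kaplansky's theorem. From $\|E_n(x)-x\|_\varphi\le2\|x-y\|_\varphi$ for large $n$ we get $E_n(x)\to x$ in $\|\cdot\|_\varphi$, hence strongly. So $\alpha_n=E_n$ and the inclusion $\beta_n$ give (S).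

**Example 3 (injective factors).** Every injective factor $N$ with separable predual satisfies (S). By Connes (Ann. of Math. 104 (1976)) it is semidiscrete, which gives (S) with a net of maps. Let $(d_j)$ be dense in $B$ and $(\omega_l)$ dense in $N_*$, and choose $\theta_n$ in the net with $|\omega_l(\theta_n(d_j)-d_j)|<1/n$ for $j,l\le n$. As the maps are contractive, $\omega(\theta_n(d)-d)\to0$ for all $d\in B$ and $\omega\in N_*$.

## The conjecture, and types I and $\mathrm{II}_1$ by hand

How much of a nonseparable algebra $M$ can be read off from the separable algebra $M_X$? The following appears in "Some Problems About Operator Algebras With Set-Theoretic Flavor" (http://www.math.yorku.ca/~ifarah/Ftp/2008a11-problems.pdf).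

**Conjecture.** Assume $X$ is a countable elementary submodel of $H_{\mathfrak c^+}$ and separably acting factors $M,N$ belong to $X$. Then $M_X\cong N_X$ if and only if $M\cong N$.

One direction is immediate. If $M\cong N$, then by (X1) there is an isomorphism $\Phi\in X$. It maps $M\cap X$ onto $N\cap X$, so $M_X\cong N_X$. The question is the converse. We try the easy types, after a lemma on moving projections into $X$.

**Lemma 1.** Let $X\prec H_{\mathfrak c^+}$ be countable and $N\in X$ a separably acting factor.

(a) Every projection $p\in N_X$ is unitarily equivalent in $N_X$ to a projection $q\in N\cap X$.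

(b) If $q\in N\cap X$ is a projection, then $qN_Xq=(qNq)_X$, and $q$ is finite in $N$ if and only if it is finite in $N_X$.

(c) $N\cap X$ is $\sigma$-weakly dense in $N$.

*Proof.* (a) Take a self-adjoint $h\in N\cap X$ with $\|h-p\|<\frac18$. Its spectrum lies within $\frac18$ of $\{0,1\}$, so its spectral projection $q$ for $(\frac12,\infty)$ is a continuous function of $h$ with $\|q-h\|\le\frac18$; it lies in $X$, being definable from $h$. Then $\|p-q\|<1$, and projections at distance $<1$ in a unital $C^*$-algebra are unitarily equivalent in it.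

(b) We have $q(N\cap X)q=qNq\cap X$; take closures. If $q$ is infinite in $N$, then by (X1) some $v\in N\cap X$ has $v^*v=q$, $vv^*<q$, so $q$ is infinite in $N_X$. The converse is clear since $N_X\subseteq N$.

(c) The unit ball of $N$ is a compact metrizable space in the $\sigma$-weak topology, so $N$ has a countable $\sigma$-weakly dense subset. By (X1) and (X2) one such subset is contained in $X$. $\square$

**Type I.** *$N_X$ has a projection $p\neq0$ with $pN_Xp=\mathbb Cp$ if and only if $N$ is of type I.* If $N$ has a minimal projection, it has one $q\in X$, and $qN_Xq\subseteq qNq=\mathbb Cq$. Conversely, by Lemma 1(a) we may take $p=q\in N\cap X$. If $qNq\ne\mathbb Cq$, then by (X1) there is a non-scalar element of $qNq$ in $X$, contradicting $qN_Xq=\mathbb Cq$. So $q$ is minimal. Now suppose $M_X\cong N_X$. If $M$ is finite-dimensional, then $M_X=M$. Then $N$ is finite-dimensional too, since otherwise $X$ would contain linearly independent $n$-tuples of $N$ for every $n$ and $N_X$ would be infinite-dimensional; so $M=M_X\cong N_X=N$,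 and the roles can be exchanged. If $M,N$ are infinite-dimensional and one is of type I, both are, and both are isomorphic to $B(\ell^2)$.

**Type $\mathrm{II}_1$.** Here the conjecture is known to hold, and the proof is short. Let $M,N\in X$ be $\mathrm{II}_1$ factors with traces $\tau_M,\tau_N$.

*The trace of $M_X$ is unique.* Let $x\in M\cap X$ and $\varepsilon\in\mathbb Q_{>0}$. By Dixmier's averaging theorem there are unitaries $u_1,\dots,u_k\in M$ with $\|\frac1k\sum_iu_ixu_i^*-\tau_M(x)1\|<\varepsilon$. Since $\tau_M$ is unique, it lies in $X$, and so by (X1) we can take $u_i\in X$. For a tracial state $t$ of $M_X$ this gives $|t(x)-\tau_M(x)|<\varepsilon$. Hence $t=\tau_M|_{M_X}$.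

*The trace recovers $M$.* By Lemma 1(c) and Kaplansky, $M_X$ is $\|\cdot\|_{\tau_M}$-dense in $M$. So the GNS space of $\tau_M|_{M_X}$ is that of $\tau_M$, and the bicommutant of $M_X$ there is $M$. An isomorphism $\Phi:M_X\to N_X$ satisfies $\tau_N\circ\Phi=\tau_M|_{M_X}$ by uniqueness. So it is implemented by a unitary between the GNS spaces, and this unitary carries $M=M_X''$ onto $N=N_X''$.

**Where this stops for type III.** Take $r_1,r_2$ from (T2), in $X$ by (X1). If $t$ were a tracial state of $N_X$, then $1=t(r_1r_1^*)+t(r_2r_2^*)=t(r_1^*r_1)+t(r_2^*r_2)=2$. So there is no trace. One may start from a faithful normal state $\varphi\in X$ of $M$, and $\varphi|_{M_X}$ still recovers $M$. But an isomorphism $\Phi$ carries it to the state $\varphi\circ\Phi^{-1}$ of $N_X$, and nothing in the argument forces this to come from a normal state of $N$. This cannot be repaired in general: the conjecture is false.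

**Theorem A.** Let $N$ be a type III factor with separable predual and (S). Let $A$ be a separable unital $C^*$-algebra and $\sigma,\sigma':A\to N$ unital injective $*$-homomorphisms. For all finite $F\subseteq A$ and $\varepsilon>0$ there is a unitary $u\in N$ with $\|u\sigma(a)u^*-\sigma'(a)\|<\varepsilon$ for $a\in F$.

**Theorem B (disproof).** Let $X$ be a countable elementary submodel of $H_{\mathfrak c^+}$ and $M,N\in X$ type III factors with separable predual satisfying (S) (e.g. any two injective type III factors). Then $M_X\cong N_X$.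

In particular, if $0<\lambda<\mu<1$ and $R_\lambda,R_\mu\in X$, then $(R_\lambda)_X\cong(R_\mu)_X$ although $R_\lambda\not\cong R_\mu$. By (X3) there are countable $X\prec H_{\mathfrak c^+}$ containing any two given Powers factors, so the conjecture fails. In fact every countable $X\prec H_{\mathfrak c^+}$ contains a counterexample: "there are two non-isomorphic separably acting type III factors with (S)" is a true statement about $H_{\mathfrak c^+}$, because the maps and subalgebras occurring in (S) belong to $H_{\mathfrak c^+}$, so (X1) puts such a pair into $X$.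

**Theorem A on the smallest algebras.** For $A=\mathbb C^2$, $\sigma$ and $\sigma'$ are given by projections $p,p'\notin\{0,1\}$. Then $p\sim p'$ and $1-p\sim1-p'$, so some unitary gives exact equality. For $A=C[0,1]$, they are given by self-adjoint $h,h'\in N$ with spectrum $[0,1]$. Cut $[0,1]$ into intervals $J_1,\dots,J_n$ of length $1/n$. The spectral projections $P_i,P_i'$ of $h,h'$ for $J_i$ are nonzero, as the interior of $J_i$ meets the spectrum. So $P_i=v_i^*v_i$, $P_i'=v_iv_i^*$, and $u=\sum v_i$ is a unitary. With $m_i$ the midpoint of $J_i$, both $uhu^*$ and $h'$ are within $\frac1{2n}$ of $\sum m_iP_i'$, so $\|uhu^*-h'\|\le\frac1n$. A noncommutative $A$ has no joint spectral projections, and this is where work is needed.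

## Back and forth between $M_X$ and $N_X$: Theorem A implies Theorem B

The plan is to build $M_X$ and $N_X$ as unions of separable algebras $A_n\in X$ and $B_n\in X$, with embeddings going back and forth which are almost inverse to each other on larger and larger finite sets.

**Step 1: two statements to be reflected into $X$.** This step isolates what elementarity has to deliver.

* (E) *Every separable unital $C^*$-subalgebra $A\subseteq M$ has a unital injective $*$-homomorphism into $N$.* Indeed $A$ acts faithfully and unitally on $\ell^2$, and $N$ contains a unital copy of $B(\ell^2)$, with matrix units $s_is_j^*$ from (T2).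
* (U) *For $A$ a separable unital $C^*$-subalgebra of $M$ or $N$, unital injective $\sigma,\sigma':A\to N$, finite $F\subseteq A$ and $n\in\mathbb N$ there is a unitary $u\in N$ with $\|u\sigma(a)u^*-\sigma'(a)\|<2^{-n}$ on $F$.* This is Theorem A.

Both also hold with $M,N$ interchanged. They quantify only over subsets of $M,N$ and functions between them, so they hold in $H_{\mathfrak c^+}$. By (X1), if the data are in $X$, the homomorphism or the unitary can be chosen in $X$.

**Step 2: the construction.** This step produces the approximately inverse systems. Enumerate $M\cap X=\{a_1,a_2,\dots\}$ and $N\cap X=\{b_1,b_2,\dots\}$. We construct, each an element of $X$, separable unital $C^*$-algebras $A_1\subseteq A_2\subseteq\cdots\subseteq M$ and $B_1\subseteq B_2\subseteq\cdots\subseteq N$ with $a_n\in A_n$, $b_n\in B_n$, and unital injective $*$-homomorphisms $\sigma_n:A_n\to B_n$, $\tau_n:B_n\to A_{n+1}$. With $G_0=H_0=\emptyset$ we keep the finite sets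
$$G_n=G_{n-1}\cup\tau_{n-1}(H_{n-1})\cup\{a_n\}\subseteq A_n\cap X,\qquad H_n=H_{n-1}\cup\sigma_n(G_n)\cup\{b_n\}\subseteq B_n\cap X,$$
and we require
$$\|\tau_n\sigma_n(x)-x\|<2^{-n}\ (x\in G_n),\qquad\|\sigma_{n+1}\tau_n(y)-y\|<2^{-n}\ (y\in H_n).\tag{1}$$

*Start.* Put $A_1=C^*(1,a_1)$, take $\sigma_1:A_1\to N$ in $X$ from (E), and put $B_1=C^*(\sigma_1(A_1),b_1)$.

*From $\sigma_n$ to $\tau_n$.* Given $\sigma_n:A_n\to B_n$, take $\tau':B_n\to M$ in $X$ by (E). Apply (U), with target $M$, to the two embeddings $\tau'\sigma_n$ and $A_n\subseteq M$ and to the finite set $G_n$. This gives a unitary $u\in M\cap X$ such that $\tau_n=\mathrm{Ad}(u)\tau'$ satisfies the first part of (1). Put $A_{n+1}=C^*(A_n,\tau_n(B_n),a_{n+1})$.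

*From $\tau_n$ to $\sigma_{n+1}$.* Take $\sigma'':A_{n+1}\to N$ in $X$ by (E), and apply (U) to $\sigma''\tau_n$ and $B_n\subseteq N$ and to $H_n$. This gives a unitary $v\in N\cap X$ such that $\sigma_{n+1}=\mathrm{Ad}(v)\sigma''$ satisfies the second part of (1). Put $B_{n+1}=C^*(B_n,\sigma_{n+1}(A_{n+1}),b_{n+1})$.

As $A_n,B_n\in X$ are separable, $A_n\subseteq M_X$ and $B_n\subseteq N_X$. As every $a_n,b_n$ is included, $M_X=\overline{\bigcup A_n}$ and $N_X=\overline{\bigcup B_n}$. Also $\bigcup G_n=M\cap X$ and $\bigcup H_n=N\cap X$.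

**Step 3: the limits exist.** For $x\in G_n$ we have $\sigma_n(x)\in H_n$, so by (1)
$$\|\sigma_{n+1}(x)-\sigma_n(x)\|\le\|\sigma_{n+1}(x-\tau_n\sigma_n(x))\|+\|\sigma_{n+1}\tau_n(\sigma_n(x))-\sigma_n(x)\|<2^{1-n}.$$
The $G_n$ increase, so $(\sigma_n(x))_n$ is Cauchy for $x\in M\cap X$, and
$$\|\sigma_i(x)-\sigma_n(x)\|\le\sum_{j\ge n}2^{1-j}=2^{2-n}\qquad(x\in G_n,\ i\ge n).\tag{2}$$
For $x\in A_m$, choose $x'\in M\cap X$ close to $x$. For large $n$ both are in $A_n$ and $\|\sigma_n(x)-\sigma_n(x')\|\le\|x-x'\|$, so $(\sigma_n(x))_{n\ge m}$ is Cauchy as well. Hence $\sigma=\lim\sigma_n$ exists pointwise on the $*$-algebra $\bigcup A_n$. It is a $*$-homomorphism, since for given $x,y$ all $\sigma_n$ with $n$ large are defined and multiplicative on them, and it is isometric because each $\sigma_n$ is. It extends to an isometric $*$-homomorphism $\sigma:M_X\to N_X$.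

Likewise, for $y\in H_n$ we have $\tau_n(y)\in G_{n+1}$ and
$$\|\tau_{n+1}(y)-\tau_n(y)\|\le\|\tau_{n+1}(y-\sigma_{n+1}\tau_n(y))\|+\|\tau_{n+1}\sigma_{n+1}(\tau_n(y))-\tau_n(y)\|<2^{-n}+2^{-n-1},$$
so $\tau=\lim\tau_n$ defines an isometric $*$-homomorphism $N_X\to M_X$. Summing, $\|\tau(y)-\tau_n(y)\|\le3\cdot2^{-n}\le2^{2-n}$ for $y\in H_n$.

**Step 4: the limits are mutually inverse.** Let $x\in G_m$ and $n\ge m$. By (2), $\|\tau\sigma(x)-\tau\sigma_n(x)\|\le2^{2-n}$. Since $\sigma_n(x)\in H_n$, $\|\tau\sigma_n(x)-\tau_n\sigma_n(x)\|\le2^{2-n}$. By (1), $\|\tau_n\sigma_n(x)-x\|<2^{-n}$. Letting $n\to\infty$, $\tau\sigma(x)=x$. Let $y\in H_m$ and $n\ge m$. Then $\|\sigma\tau(y)-\sigma\tau_n(y)\|\le2^{2-n}$. Since $\tau_n(y)\in G_{n+1}$, (2) gives $\|\sigma\tau_n(y)-\sigma_{n+1}\tau_n(y)\|\le2^{1-n}$. Finally $\|\sigma_{n+1}\tau_n(y)-y\|<2^{-n}$. So $\sigma\tau(y)=y$. By density $\sigma$ and $\tau$ are mutually inverse, and $M_X\cong N_X$. This proves Theorem B, given Theorem A. $\blacksquare$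

## The main task: dominating $\sigma'$ by $\sigma$

For Theorem A it will suffice, by an absorption argument given at the end, to find an *isometry* $w\in N$ with $w^*\sigma(a)w\approx\sigma'(a)$ in norm on $F$.

A sensible first try: replace $\sigma'$ by $\theta_n\sigma'=\beta_n\alpha_n\sigma'$ with $\theta_n$ from (S). This map factors through a matrix algebra. Such a map can be built from finitely many pure states of $A$ (Lemma 7), and in a type III factor a pure state $\rho$ can be realized by an isometry $v$ with $v^*\sigma(x)v\approx\rho(x)1$ (Lemma 6). So one can hope to get $w^*\sigma(a)w\approx\theta_n\sigma'(a)$. The try stops at the last comparison: $\theta_n\sigma'(a)\to\sigma'(a)$ only $\sigma$-weakly. For $N=R_\lambda$ and $\theta_n=E_n$, norm convergence $E_n(b)\to b$ forces $b$ into the norm closure of $\bigcup N_k$, a separable algebra, while $N$ is not separable. And $M_X$ is a norm closure, so strong approximation is useless.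

Example 1 shows the way out. There $z_ny_m=0$ for $n\ge m$ although $\|z_n\|=\frac23$: convergence is in norm after multiplication by $y_m$, and $y_m\to1$ strongly. We shall cut $1$ into countably many pieces $f_k^2$, use on each piece its own approximation $\theta_{n_k}$, good in norm there, and add up. Then infinitely many isometries are needed, with nearly orthogonal ranges, and a second difficulty appears: there must always be room for the next one. For $B=\mathbb C1$, the choice $v=1$ realizes the only state, but it leaves no room at all. The cure is the same device: a large one-sided ideal.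

## An Egorov argument and quasi-central cuts

**Lemma 2.** Let $\varphi$ be a faithful normal state on $N$ and $g_n\in N_+$ with $\varphi(g_n)\le8^{-n}$ ($n\ge1$). There are $y_m\in N$, $0\le y_m\le1$, $y_m\to1$ strongly, with $\|g_n^{1/2}y_m\|\le2^{-n}$ for all $n\ge m$.

*Proof.* The purpose is to turn smallness in the state into smallness in norm off a small set. Let $T_K=\sum_{n=m}^K4^ng_n$; then $\varphi(T_K)\le\sum_{n\ge m}2^{-n}=2^{1-m}$. Inversion reverses order, so $h_K=(1+T_K)^{-1}$ decrease in $K$, strongly to some $y=y_m\in N$ with $0\le y\le1$. From $y\le h_K$ we get $(1+T_K)^{1/2}y(1+T_K)^{1/2}\le1$. So $\|y^{1/2}(1+T_K)^{1/2}\|\le1$, and therefore also $y^{1/2}(1+T_K)y^{1/2}\le1$. In particular $4^ny^{1/2}g_ny^{1/2}\le1$ for $n\ge m$, so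
$$\|g_n^{1/2}y\|\le\|g_n^{1/2}y^{1/2}\|\,\|y^{1/2}\|=\|y^{1/2}g_ny^{1/2}\|^{1/2}\|y^{1/2}\|\le2^{-n}.$$
Finally $1-h_K=T_K(1+T_K)^{-1}\le T_K$, so $\varphi((1-y_m)^2)\le\varphi(1-y_m)\le2^{1-m}$. As $\varphi$ is faithful and the sequence is bounded, $y_m\to1$ strongly. $\square$

**Lemma 3.** Let $1\in B\subseteq N$ be a separable $C^*$-subalgebra and $L\subseteq N$ a norm-closed right ideal with $BL\subseteq L$, containing self-adjoint $y_m$ with $y_m\to1$ strongly. Then there is a separable $C^*$-algebra $I\subseteq L$ with $BI\cup IB\subseteq I$. Moreover $D=B+I$ is a separable $C^*$-algebra with ideal $I$, and $I$ has an increasing sequential approximate unit $(e_k)$, $0\le e_k\le1$, quasi-central for $D$ (i.e. $\|[e_k,d]\|\to0$ for $d\in D$), with $e_k\to1$ strongly.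

*Proof.* **The algebra $I$.** We need a two-sided object inside the one-sided $L$. Let $I$ be the $C^*$-algebra generated by $\{ay_mb:a,b\in B,\ m\ge1\}$. This set is self-adjoint and lies in $L$, since $BL\subseteq L$ and $LN\subseteq L$. As $L$ is a closed right ideal, products, sums and limits stay in $L$, so $I\subseteq L$. Multiplying a generator by an element of $B$ on either side gives a generator, so $BI,IB\subseteq I$. Hence $I$ is an ideal of $C^*(B,I)$, and $D=B+I$, the sum of a $C^*$-subalgebra and a closed ideal, is closed. Everything is separable.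

**Quasi-central approximate unit (Arveson).** We want the cuts $e_k$ to almost commute with $B$. Let $(w_j)$ be an increasing sequential approximate unit of $I$, $0\le w_j\le1$. In $D^{**}$, $w_j\to e_I$ $\sigma$-weakly, where $e_I$ is the central projection supporting $I$. So $[w_j,d]\to[e_I,d]=0$ weakly in $D$ for each $d\in D$. Given $n$, a finite set $\{d_1,\dots,d_r\}\subseteq D$ and $\delta>0$, apply Mazur's theorem in $D^r$ to the tuples $([w_j,d_1],\dots,[w_j,d_r])$, $j\ge n$. Some $e\in\mathrm{conv}\{w_j:j\ge n\}$ satisfies $\|[e,d_i]\|<\delta$ for all $i$. Choose such $e_k$ successively, for increasing finite subsets of a dense sequence of $D$ and $\delta=1/k$, each $e_{k+1}$ using only indices larger than all those used in $e_k$. Then $e_k\le w_j\le e_{k+1}$ for $j$ the largest index used in $e_k$, and $\|[e_k,d]\|\to0$ for all $d\in D$ by density. For $x\in I$ and $e\in\mathrm{conv}\{w_j:j\ge n\}$ we have $\|(1-e)x\|\le\sup_{j\ge n}\|(1-w_j)x\|$, so $(e_k)$ is an approximate unit.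

**Strong convergence to $1$.** Let $e=\sup_ke_k$. As $1\in B$, $y_m\in I$, so $ey_m=\lim_ke_ky_m=y_m$ and $(1-e)y_m=0$. Letting $m\to\infty$ gives $e=1$. $\square$

**Lemma 4 (target side).** Let $N$ have separable predual and (S), let $1\in B\subseteq N$ be a separable $C^*$-subalgebra, $F$ a finite subset of the unit ball of $B$, and $\varepsilon>0$. There are $f_k\in N_+$ ($k\ge1$) with $\sum_kf_k^2=1$ strongly, and c.c.p. maps $\alpha_k:N\to M_{m_k}(\mathbb C)$, $\beta_k:M_{m_k}(\mathbb C)\to N$, such that for $b\in F$ the sum $\sum_kf_k\beta_k\alpha_k(b)f_k$ converges strongly and $\|b-\sum_kf_k\beta_k\alpha_k(b)f_k\|\le2\varepsilon$.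

*Proof.* **Step 1: the errors are small in a state.** This prepares Lemma 2. Take $\theta_n$ from (S) for $B$ and put $z_n(d)=\theta_n(d)-d$, $d\in B$; note $\|z_n(d)\|\le2\|d\|$. By Kadison–Schwarz,
$$z_n(d)^*z_n(d)\le\theta_n(d^*d)-\theta_n(d)^*d-d^*\theta_n(d)+d^*d\ \longrightarrow\ 0\quad\sigma\text{-weakly}.$$
Let $(d_j)$ be dense in $B$ and $\varphi$ a faithful normal state. Passing to a subsequence and renaming, we may assume that $g_n=\sum_{j\le n}z_n(d_j)^*z_n(d_j)$ satisfies $\varphi(g_n)\le8^{-n}$.

**Step 2: the right ideal where convergence is in norm.** Let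
$$L=\{x\in N:\ \|z_n(d)x\|\to0\text{ for all }d\in B\}.$$
It is a right ideal, closed because $\|z_n(d)\|\le2\|d\|$. It contains the $y_m$ of Lemma 2: for $n\ge\max(j,m)$, $\|z_n(d_j)y_m\|^2\le\|y_mg_ny_m\|=\|g_n^{1/2}y_m\|^2\le4^{-n}$, and the density of $(d_j)$ with $\|z_n(d)\|\le2\|d\|$ extends the convergence to all $d\in B$.

**Step 3: $BL\subseteq L$.** Lemma 3 needs this; the point is that on $L$ the maps $\theta_n$ become multiplicative in norm. Let $d,b\in B$, $x\in L$. Since $\theta_n(b)x-bx\to0$ and $\theta_n(db)x-dbx\to0$ in norm,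
$$z_n(d)bx=\theta_n(d)bx-dbx=[\theta_n(d)\theta_n(b)-\theta_n(db)]x+o(1).$$
Write $\theta_n=V^*\pi(\cdot)V$ with $\|V\|\le1$ (the data depend on $n$). Then $\theta_n(db)-\theta_n(d)\theta_n(b)=V^*\pi(d)(1-VV^*)\pi(b)V$. Splitting $1-VV^*$ into two square roots,
$$\|[\theta_n(db)-\theta_n(d)\theta_n(b)]x\|\le\|d\|\,\|(1-VV^*)^{1/2}\pi(b)Vx\|=\|d\|\,\|x^*(\theta_n(b^*b)-\theta_n(b)^*\theta_n(b))x\|^{1/2}.$$
Here $\theta_n(b^*b)x\to b^*bx$ and $\theta_n(b)x\to bx$ in norm, so $x^*\theta_n(b^*b)x$ and $(\theta_n(b)x)^*(\theta_n(b)x)$ both tend to $x^*b^*bx$, and the bound tends to $0$. Hence $bx\in L$.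

**Step 4: cutting up $1$.** Apply Lemma 3 to get $I\subseteq L$ and $(e_k)$. We want square roots of the differences to almost commute with $F$. *For every $\delta>0$ there is $\delta_1>0$ such that $0\le h\le1$, $\|b\|\le1$, $\|[h,b]\|\le\delta_1$ imply $\|[h^{1/2},b]\|\le\delta$.* Indeed take a polynomial $P$ with $|P(t)-\sqrt t|\le\delta/4$ on $[0,1]$. Since $\|[h^i,b]\|\le i\|[h,b]\|$, the commutator $[P(h),b]$ has norm at most $\delta/2$ if $\delta_1$ is small, and $\|[h^{1/2},b]\|\le\|[P(h),b]\|+2\cdot\frac\delta4$. So, after passing to a subsequence of $(e_k)$ with $\|[e_k,b]\|$ ($b\in F$) sufficiently small, and with $e_0=0$, the elements $f_k=(e_k-e_{k-1})^{1/2}\in I$ satisfy $\|[f_k,b]\|\le\varepsilon2^{-k}$ for $b\in F$. Moreover $\sum_{k\le K}f_k^2=e_K\to1$ strongly.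

**Step 5: adding up.** Since $f_k^2b-f_kbf_k=f_k[f_k,b]$ and $\sum f_k^2b=b$ strongly, the sum $\sum f_kbf_k$ converges strongly and
$$\Big\|b-\sum_kf_kbf_k\Big\|=\Big\|\sum_kf_k[f_k,b]\Big\|\le\varepsilon\qquad(b\in F).$$
As $f_k\in L$, there is $n_k$ with $\|z_{n_k}(b)f_k\|\le\varepsilon2^{-k}$ for $b\in F$. Then $\sum_k\|f_k\theta_{n_k}(b)f_k-f_kbf_k\|\le\varepsilon$. Take $\alpha_{n_k},\beta_{n_k}$ and rename them $\alpha_k,\beta_k$. $\square$

In Example 1 with $d=1_{[0,1/3]}$, one may take for the $f_k$ indicator functions of shells around $\frac13$, with $n_k$ so large that $z_{n_k}(d)$ lives inside the hole of the $k$-th shell.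

## Realizing pure states by isometries, with room to spare

**Lemma 5 (excision, after Akemann–Anderson–Pedersen).** Let $\psi$ be a pure state of a von Neumann algebra $N$, $S\subseteq N$ finite, $\delta>0$. There is a projection $q\ne0$ in $N$ with $\|qxq-\psi(x)q\|\le\delta$ for $x\in S$.

*Proof.* Let $L_\psi=\{x:\psi(x^*x)=0\}$, a closed left ideal.

**Step 1: $\ker\psi=L_\psi+L_\psi^*$.** We only need "$\subseteq$". Let $(\pi,\xi)$ be the GNS pair, which is irreducible, and $\psi(x)=0$, so $\pi(x)\xi\perp\xi$. By Kadison's transitivity theorem there is $a=a^*\in N$ with $\pi(a)\xi=0$ and $\pi(a)\pi(x)\xi=\pi(x)\xi$. Then $(1-a)x\in L_\psi$ and $(ax)^*=x^*a\in L_\psi$, and $x=(1-a)x+ax$.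

**Step 2: approximate excision.** Let $(u_\iota)$ be an approximate unit of the $C^*$-algebra $L_\psi\cap L_\psi^*$, $0\le u_\iota\le 1$, and $h_\iota=1-u_\iota$. For $y\in L_\psi$ we have $y^*y\in L_\psi\cap L_\psi^*$, so $\|yh_\iota\|^2=\|h_\iota y^*yh_\iota\|\to0$. Also $\psi(u_\iota)=0$, because $|\psi(u_\iota)|^2\le\psi(u_\iota^*u_\iota)=0$; so $\psi(h_\iota)=1$ and $\|h_\iota\|=1$. For $x\in S$ write $x-\psi(x)1=y+z^*$ with $y,z\in L_\psi$. Then
$$\|h_\iota xh_\iota-\psi(x)h_\iota^2\|\le\|yh_\iota\|+\|zh_\iota\|\to0.$$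

**Step 3: from $h_\iota$ to a projection.** Take $h=h_\iota$ so far out that the left side is at most $\delta/4$ for $x\in S$, and let $q$ be the spectral projection of $h$ for $[\frac12,1]$. It is nonzero since $\|h\|=1$. The inverse of $h$ on $q$ has norm at most $2$. Multiplying by it on both sides gives $\|qxq-\psi(x)q\|\le\delta$. $\square$

**Lemma 6 (source side).** Let $N$ be a type III factor with separable predual and $1\in B\subseteq N$ a separable $C^*$-subalgebra. There is a $C^*$-algebra $I\subseteq N$ with $BI\cup IB\subseteq I$ such that: for every pure state $\rho$ of $B$, finite $G\subseteq B$, finite $Y\subseteq I$, and $\delta>0$, there are $e=e^*\in I$ and an isometry $v\in eN$ with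
$$\|v^*xv-\rho(x)1\|\le\delta\ (x\in G),\qquad\|yv\|\le\delta\ (y\in Y).$$

So once an isometry has been chosen inside $eN$, the next one can be made almost orthogonal to it, and it again leaves room.

*Proof.* **Step 1: reserving space.** We build $I$ so large that $e_k\to1$ strongly, and yet so small that $B$ does not see it. Let $\varphi$ be a faithful normal state, $(b_j)$ a dense sequence of nonzero elements of $B$, and let $j(n)$, $n=1,2,\dots$, take every value infinitely often. Let $Q_n$ be the spectral projection of $b_{j(n)}b_{j(n)}^*$ for $[(1-\frac1n)\|b_{j(n)}\|^2,\infty)$; it is nonzero. By (T3) there are nonzero projections below $Q_n$ decreasing strongly to $0$. So we can pick a projection $0\ne p_n\le Q_n$ with $\varphi(g_n)\le8^{-n}$, where $g_n=\sum_{j\le n}b_j^*p_nb_j$. Let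
$$L=\{x\in N:\ \|p_nbx\|\to0\text{ for all }b\in B\},$$
a closed right ideal with $BL\subseteq L$. For $n\ge j$, $\|p_nb_jx\|^2=\|x^*b_j^*p_nb_jx\|\le\|g_n^{1/2}x\|^2$. So by density of $(b_j)$, $L$ contains the $y_m$ of Lemma 2. Let $I$, $(e_k)$, $D=B+I$ be as in Lemma 3.

**Step 2: $B$ survives in $D/I$.** We show $\|b-x\|\ge\|b\|$ for $b\in B$, $x\in I$. As $1\in B$ and $I\subseteq L$, $\|p_nx\|\to0$. Fix $j$. Along $\{n:j(n)=j\}$ we have $p_nb_jb_j^*p_n\ge(1-\frac1n)\|b_j\|^2p_n$ because $p_n\le Q_n$. So
$$\|b_j-x\|\ge\|p_nb_j\|-\|p_nx\|\ge(1-\tfrac1n)^{1/2}\|b_j\|-\|p_nx\|\to\|b_j\|.$$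
Density of $(b_j)$ gives the claim. So $B\cap I=0$ and $D/I\cong B$.

**Step 3: a pure state of $N$ vanishing on $I$.** Given a pure state $\rho$ of $B$, $\rho_D(b+x)=\rho(b)$ is a pure state of $D$ vanishing on $I$, as it is $\rho$ composed with the quotient map. The states of $N$ extending $\rho_D$ form a nonempty weak$^*$-closed set. It is a face of the state space: if an extension is a proper convex combination of two states, their restrictions to $D$ equal $\rho_D$ by purity. By Krein–Milman it has an extreme point $\psi$, which is a pure state of $N$.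

**Step 4: a first isometry.** Let $\delta'\in(0,\frac12)$. By Lemma 5 there is a projection $q\ne0$ with $\|qxq-\psi(x)q\|\le\delta'$ for $x\in G\cup\{y^*y:y\in Y\}$. By (T1), $q=v_0v_0^*$ with $v_0$ an isometry. Then $v_0^*xv_0=v_0^*qxqv_0$, so $\|v_0^*xv_0-\rho(x)1\|\le\delta'$ for $x\in G$. For $y\in Y$, $y^*y\in I$ gives $\psi(y^*y)=0$ and $\|yv_0\|^2\le\delta'$.

**Step 5: moving it into $eN$ with $e\in I$.** Since $e_k\to1$ strongly, $v_0^*e_k^2v_0\to1$ strongly. For some $k$ the spectral projection $r$ of $v_0^*e_k^2v_0$ for $[1-\delta',1]$ is nonzero; otherwise $v_0^*e_k^2v_0\le1-\delta'$ for all $k$, contradicting the limit $1$. Write $r=zz^*$ with $z$ an isometry, and let $v_1=e_kv_0z$. Then $1-\delta'\le v_1^*v_1\le1$. Let $v=v_1(v_1^*v_1)^{-1/2}$, an isometry in $e_kN$, and $e=e_k$.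

We estimate $\|v-v_0z\|$. First $v-v_1=v(1-(v_1^*v_1)^{1/2})$ has norm at most $1-(1-\delta')^{1/2}\le\delta'$. Next, $(1-t)^2\le1-t^2$ on $[0,1]$ gives $(1-e_k)^2\le1-e_k^2$, so
$$\|v_1-v_0z\|^2\le\|z^*v_0^*(1-e_k^2)v_0z\|=\|1-v_1^*v_1\|\le\delta'.$$
Hence $\|v-v_0z\|\le\delta'':=\delta'+\sqrt{\delta'}$. Therefore $\|v^*xv-\rho(x)1\|\le\delta'+2\|x\|\delta''$ for $x\in G$ and $\|yv\|\le\sqrt{\delta'}+\|y\|\delta''$ for $y\in Y$. Choose $\delta'$ small. $\square$

**Lemma 7.** Let $A$ be a unital $C^*$-algebra, $\alpha:A\to M_m(\mathbb C)$ completely positive, $F\subseteq A$ finite, $\eta>0$. There are finitely many pure states $\rho_1,\dots,\rho_R$ of $A$ ($R\ge1$) and $c_{ri}\in A$ ($r\le R$, $i\le m$) with $|\alpha(a)_{ij}-\sum_r\rho_r(c_{ri}^*ac_{rj})|\le\eta$ for $a\in F$ and $i,j\le m$.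

*Proof.* We code $\alpha$ as one functional and approximate that by pure states. By Stinespring, $\alpha(a)_{ij}=\langle\pi(a)V\epsilon_j,V\epsilon_i\rangle$. So
$$s\Big(\sum a_{ij}\otimes e_{ij}\Big)=\sum\alpha(a_{ij})_{ij}$$
is the positive functional on $A\otimes M_m(\mathbb C)$ given by the vector $\sum_jV\epsilon_j\otimes\epsilon_j$ in the representation $\pi\otimes\mathrm{id}$. By Krein–Milman, $s$ is a weak$^*$ limit of finite combinations $\sum_r\lambda_rs_r$ of pure states with $\lambda_r\ge0$; so one such combination is within $\eta$ of $s$ on all $a\otimes e_{ij}$, $a\in F$. Irreducible representations of $A\otimes M_m(\mathbb C)$ have the form $\pi_r\otimes\mathrm{id}$ with $\pi_r$ irreducible. So $s_r$ is given by a vector $\sum_j\zeta_{rj}\otimes\epsilon_j$ and $s_r(a\otimes e_{ij})=\langle\pi_r(a)\zeta_{rj},\zeta_{ri}\rangle$. Pick a unit vector $\eta_r$ in the space of $\pi_r$ and, by Kadison transitivity, $c_{rj}\in A$ with $\pi_r(c_{rj})\eta_r=\lambda_r^{1/2}\zeta_{rj}$. Put $\rho_r=\langle\pi_r(\cdot)\eta_r,\eta_r\rangle$, a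 pure state. Then $\rho_r(c_{ri}^*ac_{rj})=\lambda_rs_r(a\otimes e_{ij})$. $\square$

## The dominating isometry

**Proposition 8 (domination).** Under the hypotheses of Theorem A, for finite $F\subseteq A$ and $\varepsilon>0$ there is an isometry $w\in N$ with $\|w^*\sigma(a)w-\sigma'(a)\|\le\varepsilon$ for $a\in F$.

*Proof.* Enlarging and scaling $F$, we may assume $1\in F=F^*$, $F$ in the unit ball, and $\varepsilon<\frac18$. We shall obtain the bound $16\varepsilon$, which suffices.

**Step 1: writing $\sigma'$ through pure states of $A$.** Apply Lemma 4 to $B=\sigma'(A)$ and $\sigma'(F)$, obtaining $f_k,\alpha_k,\beta_k$. Let $\theta_k=\beta_k\alpha_k$ and $\alpha_k'=\alpha_k\sigma':A\to M_{m_k}(\mathbb C)$. As $[\beta_k(e_{ij})]_{ij}\ge0$ in $M_{m_k}(N)$, its positive square root $(b_{kli})_{l,i}$ gives $\beta_k(e_{ij})=\sum_{l\le m_k}b_{kli}^*b_{klj}$ with $b_{kli}\in N$, so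
$$\theta_k(\sigma'(a))=\sum_{l,i,j}\alpha_k'(a)_{ij}\,b_{kli}^*b_{klj}.$$
Apply Lemma 7 to $\alpha_k'$ with $\eta\sum_{l,i,j}\|b_{kli}\|\|b_{klj}\|\le\varepsilon2^{-k-1}$. There are pure states $\rho_{kr}$ of $A$ and $c_{krj}\in A$ ($r\le R_k$) with
$$\Big\|\theta_k(\sigma'(a))-\sum_{l,i,j}\sum_r\rho_{kr}(c_{kri}^*ac_{krj})\,b_{kli}^*b_{klj}\Big\|\le\varepsilon2^{-k-1}\quad(a\in F).\tag{3}$$

**Step 2: choosing isometries one after another.** Each summand with fixed $(k,r,l)$ will be produced by one operator $t$, and different $t$'s must not interfere. Enumerate all triples $(k,r,l)$, $r\le R_k$, $l\le m_k$, by $\nu=1,2,\dots$ with $k$ non-decreasing. If $\nu$ corresponds to $(k,r,l)$, write $k(\nu)=k$, $\rho_\nu=\rho_{kr}$, $c_{\nu j}=c_{krj}$, $b_{\nu j}=b_{klj}$. Let $I$ be from Lemma 6 for $B=\sigma(A)$. Choose inductively isometries $v_\nu=e^{(\nu)}n_\nu$, with $e^{(\nu)}=e^{(\nu)*}\in I$ and $n_\nu\in N$, by Lemma 6 with the pure state $\rho_\nu\circ\sigma^{-1}$ of $\sigma(A)$, the finite sets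
$$G=\{\sigma(c_{\nu i}^*ac_{\nu j})\},\qquad Y=\{e^{(\nu')}\sigma(c_{\nu'i}^*ac_{\nu j}):\nu'<\nu\}\subseteq I\qquad(a\in F,\ \text{all }i,j),$$
and a tolerance $\delta_\nu$. Put $t_\nu=\sum_j\sigma(c_{\nu j})v_\nu b_{\nu j}\in N$. For $\nu'<\nu$,
$$v_{\nu'}^*\sigma(c_{\nu'i}^*ac_{\nu j})v_\nu=n_{\nu'}^*\,e^{(\nu')}\sigma(c_{\nu'i}^*ac_{\nu j})v_\nu$$
has norm at most $\|n_{\nu'}\|\delta_\nu$. So for $a\in F$
$$\|t_{\nu'}^*\sigma(a)t_\nu\|\le\delta_\nu\|n_{\nu'}\|\sum_{i,j}\|b_{\nu'i}\|\|b_{\nu j}\|,\qquad\Big\|t_\nu^*\sigma(a)t_\nu-\sum_{i,j}\rho_\nu(c_{\nu i}^*ac_{\nu j})b_{\nu i}^*b_{\nu j}\Big\|\le\delta_\nu\sum_{i,j}\|b_{\nu i}\|\|b_{\nu j}\|.$$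
When $v_\nu$ is chosen, only finitely many $\nu'$ are earlier and their $n_{\nu'}$ are fixed. So we can take $\delta_\nu$ so small that the first bound is $\le\varepsilon2^{-\nu'-\nu}$ for all $\nu'<\nu$ and the second is $\le\varepsilon2^{-k-1}/(R_km_k)$, $k=k(\nu)$. Taking adjoints and using $F=F^*$,
$$\|t_\nu^*\sigma(a)t_{\nu'}\|\le\varepsilon2^{-\nu-\nu'}\qquad(\nu\ne\nu',\ a\in F).\tag{4}$$
Summing the second estimate over the $R_km_k$ indices with $k(\nu)=k$ and adding (3),
$$\Big\|\theta_k(\sigma'(a))-\sum_{k(\nu)=k}t_\nu^*\sigma(a)t_\nu\Big\|\le\varepsilon2^{-k}\qquad(a\in F,\ k\ge1).\tag{5}$$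

**Step 3: the sum $w=\sum_\nu t_\nu f_{k(\nu)}$ converges strongly.** Let $w_Q=\sum_{\nu\le Q}t_\nu f_{k(\nu)}$. For a vector $\xi$, (5) with $a=1$ and $\theta_k(1)\le1$ give
$$\sum_\nu\|t_\nu f_{k(\nu)}\xi\|^2\le\sum_k(1+\varepsilon2^{-k})\|f_k\xi\|^2<\infty,$$
as $\sum_k\|f_k\xi\|^2=\|\xi\|^2$. By (4) with $a=1$ and $\|f_k\|\le1$, for $P<Q$
$$\|(w_Q-w_P)\xi\|^2\le\sum_{P<\nu\le Q}\|t_\nu f_{k(\nu)}\xi\|^2+\sum_{\nu\ne\nu',\ \nu,\nu'>P}\varepsilon2^{-\nu-\nu'}\|\xi\|^2\to0$$
as $P\to\infty$. So $w_Q\to w\in N$ strongly, and $w_Q^*\sigma(a)w_Q\to w^*\sigma(a)w$ weakly.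

**Step 4: estimating $w^*\sigma(a)w$.** Let $a\in F$ and expand $w_Q^*\sigma(a)w_Q$ along those $Q$ that complete the blocks $k(\nu)\le K$. The off-diagonal terms contribute norm $\le\varepsilon$ by (4). By (5) the diagonal terms differ from $\sum_{k\le K}f_k\theta_k(\sigma'(a))f_k$ by at most $\sum_k\varepsilon2^{-k}\le\varepsilon$. The latter sums converge strongly, by Lemma 4, to an element within $2\varepsilon$ of $\sigma'(a)$. Norm balls are weakly closed, so $\|w^*\sigma(a)w-\sigma'(a)\|\le4\varepsilon$.

**Step 5: making $w$ an isometry.** For $a=1$ we get $\|w^*w-1\|\le4\varepsilon<\frac12$. So $w'=w(w^*w)^{-1/2}$ is an isometry, $\|w'-w\|=\|1-|w|\|\le4\varepsilon$ and $\|w\|\le2$. Then $\|w'^*\sigma(a)w'-w^*\sigma(a)w\|\le4\varepsilon(1+2)=12\varepsilon$, and the total is $16\varepsilon$. $\square$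

## From domination to unitary equivalence

Domination by an isometry loses the complement of its range. The remedy is to dominate an infinite multiple of $\sigma'$, so that one more copy of $\sigma'$ can be split off without changing anything.

**Proof of Theorem A.** Write $\sigma\sim\sigma'$ for the conclusion (for all $F,\varepsilon$). This is an equivalence relation. Take $s_i,r_1,r_2$ from (T2) and put $(\sigma\oplus\sigma')(a)=r_1\sigma(a)r_1^*+r_2\sigma'(a)r_2^*$.

**Step 1: the infinite multiple.** Let $\sigma'_\infty(a)=\sum_is_i\sigma'(a)s_i^*$, again a unital injective $*$-homomorphism. Let $h_1=\sum_is_{i+1}s_i^*$ and $h_2=s_1$. These are isometries with $h_1h_1^*+h_2h_2^*=1$, so $h_1^*h_2=0$, and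
$$\sigma'_\infty=h_1\sigma'_\infty h_1^*+h_2\sigma'h_2^*,\tag{6}$$
because $h_1s_i=s_{i+1}$. Hence $h_1^*\sigma'_\infty h_1=\sigma'_\infty$, $h_2^*\sigma'_\infty h_2=\sigma'$ and $h_1^*\sigma'_\infty h_2=0$.

**Step 2: an almost intertwining isometry.** Fix a finite $F$ and $\eta>0$. By Proposition 8 for the pair $(\sigma,\sigma'_\infty)$, there is an isometry $w$ with $w^*\sigma(b)w\approx\sigma'_\infty(b)$, as closely as we like, for $b\in\{a,a^*,a^*a,aa^*\}$, $a\in F$. Then
$$\|\sigma(a)w-w\sigma'_\infty(a)\|^2=\|w^*\sigma(a^*a)w-w^*\sigma(a^*)w\,\sigma'_\infty(a)-\sigma'_\infty(a^*)\,w^*\sigma(a)w+\sigma'_\infty(a^*a)\|$$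
is small, since all four terms are close to $\pm\sigma'_\infty(a^*a)$, and likewise for $a^*$. So we may assume $\|\sigma(b)w-w\sigma'_\infty(b)\|\le\eta$ for $b\in F\cup F^*$.

**Step 3: $\sigma$ is almost block diagonal.** Let $p=ww^*$, so $(1-p)w=0$. For $a\in F$ the elements
$$(1-p)\sigma(a)p=(1-p)(\sigma(a)w-w\sigma'_\infty(a))w^*,\qquad p\sigma(a)p-w\sigma'_\infty(a)w^*=p(\sigma(a)w-w\sigma'_\infty(a))w^*$$
have norm at most $\eta$, and so has $p\sigma(a)(1-p)$, the adjoint of $(1-p)\sigma(a^*)p$. Hence
$$\|\sigma(a)-S(a)\|\le3\eta,\qquad S(a):=(1-p)\sigma(a)(1-p)+w\sigma'_\infty(a)w^*.\tag{7}$$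

**Step 4: splitting off one copy of $\sigma'$.** Let $u=r_1T+r_2h_2^*w^*$ with $T=(1-p)+wh_1^*w^*$. This is a unitary. Using $(1-p)w=0$ and $w^*w=1$,
$$u^*u=T^*T+wh_2h_2^*w^*=(1-p)+w(h_1h_1^*+h_2h_2^*)w^*=1.$$
Also $TT^*=(1-p)+wh_1^*h_1w^*=1$ and $Twh_2=wh_1^*h_2=0$. So the cross terms of $uu^*$ vanish and
$$uu^*=r_1TT^*r_1^*+r_2h_2^*h_2r_2^*=r_1r_1^*+r_2r_2^*=1.$$
Further $u(1-p)=r_1(1-p)$ and $uw=r_1wh_1^*+r_2h_2^*$. By the relations after (6), $uw\sigma'_\infty(a)w^*u^*=r_1w\sigma'_\infty(a)w^*r_1^*+r_2\sigma'(a)r_2^*$. Hence $uS(a)u^*=r_1S(a)r_1^*+r_2\sigma'(a)r_2^*$, and by (7) used twice, $\|u\sigma(a)u^*-(\sigma\oplus\sigma')(a)\|\le6\eta$ for $a\in F$. So $\sigma\sim\sigma\oplus\sigma'$.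

**Step 5: symmetry.** Exchanging the roles, $\sigma'\sim\sigma'\oplus\sigma$. The unitary $r_1r_2^*+r_2r_1^*$ conjugates $\sigma\oplus\sigma'$ to $\sigma'\oplus\sigma$. So $\sigma\sim\sigma\oplus\sigma'\sim\sigma'\oplus\sigma\sim\sigma'$. $\blacksquare$

With Theorem A, Theorem B is proved, and the conjecture is disproved.

## Type and injectivity are determined by $M_X$

The remaining two sections are complements, not needed for the disproof. They say what $M_X$ does determine.

**Definition (WEP).** A $C^*$-algebra $A$ has the weak expectation property if, for a faithful $A\subseteq B(H)$, there is a unital completely positive (u.c.p.) map $B(H)\to A^{**}$ restricting to $\mathrm{id}_A$. By Arveson's extension theorem this does not depend on the representation. Example: $A=B(H)$, with the inclusion $A\subseteq A^{**}$.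

A von Neumann algebra $M\subseteq B(H)$ is injective if there is a norm-one projection $B(H)\to M$.

**Theorem C.** Let $X\prec H_{\mathfrak c^+}$ be countable, $M,N\in X$ separably acting factors, $\Phi:M_X\to N_X$ an isomorphism. (a) If one of $M,N$ is not of type III, then $M\cong N$. (b) $M$ is injective if and only if $N$ is. Consequently, for $M$ injective: $M_X\cong N_X$ if and only if $M\cong N$ or both $M$ and $N$ are injective of type III.

*Proof.* The last sentence follows from (a), (b), Example 3 and Theorem B.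

**(a)** The finite-dimensional and type I cases were done by hand above. Let both be infinite-dimensional and not of type I. By Lemma 1, $N_X$ has a nonzero finite projection if and only if $N$ is not of type III (move the projection into $N\cap X$ by (a); conversely a nonzero finite projection of $N$ can be found in $X$), and $1$ is finite in $N_X$ if and only if $N$ is finite. The same holds for $M$. So $M,N$ have the same type among $\mathrm{II}_1,\mathrm{II}_\infty,\mathrm{III}$. Type $\mathrm{II}_1$ was treated above. In type $\mathrm{II}_\infty$ take a nonzero finite projection $p\in M\cap X$. Then $\Phi(p)$ is finite in $N_X$ and unitarily equivalent in $N_X$ to a projection $q\in N\cap X$, which is finite in $N_X$, hence in $N$. By Lemma 1(b), $(pMp)_X=pM_Xp\cong qN_Xq=(qNq)_X$. By the $\mathrm{II}_1$ case $pMp\cong qNq$, and $M\cong pMp\,\bar\otimes B(\ell^2)\cong qNq\,\bar\otimes B(\ell^2)\cong N$.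

**(b)** We show that $M$ is injective if and only if $M_X$ has the WEP; the latter depends only on the isomorphism class of $M_X$.

**Injective implies WEP.** First we construct a u.c.p. map $\kappa:M\to M_X^{**}$ with $\kappa|_{M_X}=\mathrm{id}$, by approximating $M$ inside $M\cap X$. Consider triples $t=(S,\mathcal P,n)$ with $S\subseteq M$ finite, $\mathcal P$ a finite set of $*$-polynomials over $\mathbb Q(i)$ in variables indexed by $S$, and $n\in\mathbb N$. Choose rational numbers close to the norms $\|P((s)_{s\in S})\|$. By (X1), with parameters these rationals and the elements of $S\cap X$, there is $f_t:S\to M\cap X$ with $f_t(s)=s$ for $s\in S\cap X$ and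
$$\big|\,\|P((f_t(s))_s)\|-\|P((s)_s)\|\,\big|<1/n\qquad(P\in\mathcal P).$$
Triples are directed by inclusion. Let $\mathcal U$ be an ultrafilter on them containing all cones $\{t':t'\ge t\}$. Send $x\in M$ to the class in $(M_X)^{\mathcal U}$ of $(f_t(x))_t$, where $f_t(x)$ is replaced by $0$ unless $x\in S$ and the polynomial $x$ is in $\mathcal P$; this keeps the family bounded by $\|x\|+1$. Taking $P=x$ shows that the map is isometric, and taking $P=x+y-z$, $xy-z$, $x^*-z$, $cx-z$ with $c\in\mathbb Q(i)$ and $z\in S$ the value in question, it is a $\mathbb Q(i)$-linear $*$-homomorphism, hence by continuity a $*$-homomorphism. It is the diagonal embedding on $M\cap X$, hence on $M_X$. Compose it with the u.c.p. map $(M_X)^{\mathcal U}\to M_X^{**}$ that takes weak$^*$ limits along $\mathcal U$. This is $\kappa$. If $E:B(H)\to M$ is a norm-one projection, then $\kappa E:B(H)\to M_X^{**}$ shows that $M_X$ has the WEP.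

**Not injective implies not WEP.** Suppose $M$ is not injective. Then $M$ does not have the WEP: otherwise compose $B(H)\to M^{**}$ with the normal extension $M^{**}\to M$ of the identity to get a u.c.p. projection of $B(H)$ onto $M$. By Kirchberg (Invent. Math. 112 (1993)), the WEP for $A$ is equivalent to $A\otimes_{\min}C^*(\mathbb F_\infty)=A\otimes_{\max}C^*(\mathbb F_\infty)$. So, after approximation in the second factor and scaling, there are $x_i\in M$ and $w_i$ in the group algebra $\mathbb Q(i)[\mathbb F_\infty]$ with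
$$\Big\|\sum x_i\otimes w_i\Big\|_{\max}>1>\Big\|\sum x_i\otimes w_i\Big\|_{\min}.$$
Cyclic representations of $M\otimes_{\max}C^*(\mathbb F_\infty)$ act on Hilbert spaces of cardinality at most $\mathfrak c$, so the first inequality says that a commuting pair of representations on such a space gives norm $>1$; the second says that some faithful representations of $M$ and $C^*(\mathbb F_\infty)$ on separable spaces give norm $<1$. Both can be stated in $H_{\mathfrak c^+}$, and $w_i\in X$ by (X2). So by (X1) we may take $x_i\in M\cap X$. Restrict the commuting pair from $M$ to $M_X$: the maximal norm over $M_X$ is $>1$. Restricting the faithful representation of $M$ to $M_X$, the minimal norm over $M_X$ is $<1$. By Kirchberg's theorem $M_X$ fails the WEP. $\square$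

## Spectral gap restores the conjecture

For a functional $\eta$ and an element $a$ put $[a,\eta](y)=\eta([y,a])$. The centralizer $M_\varphi$ of $\varphi$ is $\{a\in M:[a,\varphi]=0\}$.

**Theorem D.** Let $M\in X$ be a separably acting factor ($X\prec H_{\mathfrak c^+}$ countable) with a faithful normal state $\varphi$, unitaries $u_1,\dots,u_k$ in the centralizer $M_\varphi$ and $C>0$ such that $\|x-\varphi(x)1\|_\varphi\le C\sum_i\|[u_i,x]\|_\varphi$ for all $x\in M$. Then for every separably acting factor $N\in X$: $M_X\cong N_X$ if and only if $M\cong N$.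

**Example of type III.** Let $(M,\varphi)=(R_\lambda,\varphi_\lambda)*(L(\mathbb F_2),\tau)$. Let $a$ be a Haar unitary in the diffuse diagonal subalgebra of the centralizer of $\varphi_\lambda$, and $b,c$ the canonical generators of $L(\mathbb F_2)$; so $\varphi(a)=\varphi(b)=\varphi(c)=\varphi(b^*c)=0$. Barnett (Proc. AMS 123 (1995)) gives $\|x-\varphi(x)\|_\varphi\le14\max_{u\in\{a,b,c\}}\|[x,u]\|_\varphi$. So $M$ is a factor (apply this to central $x$). It is of type III, because it has a normal conditional expectation onto the type III factor $R_\lambda$, and the range of a normal conditional expectation on a semifinite algebra is semifinite (Tomiyama, Sakai).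

*Proof of Theorem D.* By (X1), $\varphi,u_i,C$ may be taken in $X$. Only the forward implication needs proof.

**Step 1: normal states almost commuting with the $u_i$ are close to $\varphi$.** Precisely: there is a rational $\gamma>0$ such that every normal state $\eta$ of $M$ with $\|[u_i,\eta]\|<\gamma$ for all $i$ satisfies $\|\eta-\varphi\|\le\frac14$. Work in the standard form $L^2(M)$ with cone $P$ and conjugation $J$, and let $\xi_\eta\in P$ represent $\eta$. As $u_i\in M_\varphi$, $Ju_iJ\xi_\varphi=u_i^*\xi_\varphi$, so $u_iJu_iJ\,x\xi_\varphi=u_ixu_i^*\xi_\varphi$. Again because $u_i\in M_\varphi$, $\|u_ixu_i^*-x\|_\varphi=\|[u_i,x]u_i^*\|_\varphi=\|[u_i,x]\|_\varphi$. So the hypothesis, extended by density, reads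
$$\|\xi-\langle\xi,\xi_\varphi\rangle\xi_\varphi\|\le C\sum_i\|u_iJu_iJ\xi-\xi\|\qquad(\xi\in L^2(M)).$$
Now $u_iJu_iJ\xi_\eta\in P$ represents $u_i\eta u_i^*:=\eta(u_i^*\,\cdot\,u_i)$. Substituting $y=u_iy'$ in $\eta(u_i^*yu_i)-\eta(y)=\eta(y'u_i)-\eta(u_iy')$ shows $\|u_i\eta u_i^*-\eta\|=\|[u_i,\eta]\|$. By the Powers–Størmer–Araki inequality $\|u_iJu_iJ\xi_\eta-\xi_\eta\|^2\le\|u_i\eta u_i^*-\eta\|<\gamma$. So $\mathrm{dist}(\xi_\eta,\mathbb C\xi_\varphi)\le s:=Ck\gamma^{1/2}$. As $\langle\xi_\eta,\xi_\varphi\rangle\ge0$, for $s\le1$ we get $\langle\xi_\eta,\xi_\varphi\rangle\ge\sqrt{1-s^2}$, hence $\|\xi_\eta-\xi_\varphi\|^2\le2-2\sqrt{1-s^2}\le2s^2$ and $\|\eta-\varphi\|\le2\|\xi_\eta-\xi_\varphi\|\le2\sqrt2\,s$. Choose $\gamma$ small.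

**Step 2: states of $N_X$ can be replaced by normal states of $N$.** Let $N\in X$ be a separably acting factor, $v_i,x\in N\cap X$, $\gamma,r\in\mathbb Q_{>0}$, $a_0\in\mathbb Q(i)$. *If a state $\psi$ of $N_X$ satisfies $\|[v_i,\psi]\|<\gamma$ for all $i$ (norm in $N_X^*$) and $|\psi(x)-a_0|<r$, then there is a normal state $\eta$ of $N$ with $\|[v_i,\eta]\|<\gamma$ for all $i$ and $|\eta(x)-a_0|<r$.* Otherwise the convex set $\{(([v_i,\eta])_i,\eta(x)-a_0):\eta\text{ a normal state}\}\subseteq N_*^k\oplus\mathbb C$ is disjoint from the open convex set $\{\|\omega_i\|<\gamma,\ |z|<r\}$. By Hahn–Banach there is $((y_i),c)\ne0$ in $N^k\oplus\mathbb C$ such that for all normal states $\eta$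
$$\mathrm{Re}\Big(\sum_i\eta([y_i,v_i])+c(\eta(x)-a_0)\Big)\ge\gamma\sum_i\|y_i\|+r|c|,$$
the right side being the supremum of the functional over the open set. That is,
$$\mathrm{Re}\Big(\sum_i[y_i,v_i]+c(x-a_0)\Big)\ge\Big(\gamma\sum_i\|y_i\|+r|c|\Big)1.$$
By (X1) we may take $y_i,c\in X$. Applying $\psi$ gives
$$\gamma\sum\|y_i\|+r|c|\le\sum\|[v_i,\psi]\|\,\|y_i\|+|c|\,|\psi(x)-a_0|<\gamma\sum\|y_i\|+r|c|,$$
strictly because $((y_i),c)\neq0$; a contradiction. The version without $x$ is the same.

**Step 3: Step 1 for arbitrary states of $M_X$.** Every state $\psi$ of $M_X$ with $\|[u_i,\psi]\|<\gamma$ for all $i$ satisfies $\|\psi-\varphi|_{M_X}\|\le\frac14$. Let $x\in M\cap X$, $\|x\|\le1$, $r\in\mathbb Q_{>0}$, $a_0\in\mathbb Q(i)$ with $|\psi(x)-a_0|<r$. Steps 2 and 1 give a normal $\eta$ with $\|\eta-\varphi\|\le\frac14$ and $|\eta(x)-a_0|<r$. So $|\psi(x)-\varphi(x)|\le\frac14+2r$. Let $r\to0$; such $x$ are dense in the unit ball of $M_X$.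

**Step 4: transporting $\varphi$.** Here we supply what the naive argument lacked: a normal state of $N$ that matches $\varphi$. Let $\Phi:M_X\to N_X$ be an isomorphism and $\psi=\varphi\circ\Phi^{-1}$. Choose $v_i\in N\cap X$ with $\|v_i-\Phi(u_i)\|<\gamma/8$. As $[\Phi(u_i),\psi]=0$, $\|[v_i,\psi]\|\le\gamma/4<\gamma/2$. By Step 2 there is a normal state $\eta$ of $N$ with $\|[v_i,\eta]\|<\gamma/2$. Then $\zeta=\eta\circ\Phi$ is a state of $M_X$ with $\|[u_i,\zeta]\|\le\gamma/2+\gamma/4<\gamma$. By Step 3, $\|\zeta-\varphi|_{M_X}\|\le\frac14<2$.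

**Step 5: conclusion.** By Lemma 1(c), $M_X$ and $N_X$ are $\sigma$-weakly dense in $M$ and $N$, and nonzero normal representations of factors are faithful. So, by Kaplansky density as in the $\mathrm{II}_1$ case, $\pi_{\varphi|M_X}(M_X)''\cong M$ and $\pi_\zeta(M_X)''\cong\pi_\eta(N_X)''\cong N$. Both are factor representations of $M_X$. They are not disjoint, because disjoint states are at distance $2$. Non-disjoint factor representations are quasi-equivalent, so $M\cong N$. $\square$

For pairs of non-injective type III factors not covered by Theorem D, Theorem B applies when both satisfy (S); beyond these theorems no claim is made.
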